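# A logarithmic lower bound for the discrepancy of homothetic copies of a convex set

## 1. The theorem and the quantities in it

Regard $[0,1)^2$ as the two-dimensional torus, so that sets are taken modulo $1$ in each coordinate. Let $A\subset[0,1)^2$ be compact and convex with non-empty interior. For $\lambda\in[0,1]$ and $\mathbf u\in[0,1)^2$ the homothetic copy of $A$ is
$$A(\lambda,\mathbf u)=\{\lambda\mathbf x+\mathbf u:\mathbf x\in A\}.$$
For a distribution $\mathcal P$ of $N$ points (points may coincide, and are counted with multiplicity) and a copy $B$, put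
$$D[\mathcal P;B]=\#(\mathcal P\cap B)-N|B|,$$
where $|\cdot|$ is Lebesgue measure.

**Theorem.** Let $A\subset[0,1)^2$ be compact and convex with non-empty interior. There is $c_A>0$ such that for every $N\ge2$ and every distribution $\mathcal P$ of $N$ points there are homothetic copies $B_+,B_-$ of $A$ with
$$D[\mathcal P;B_+]\ge c_A\log N,\qquad D[\mathcal P;B_-]\le-c_A\log N .$$

Only dilation by a factor at most $1$ and translation are allowed; $A$ is never rotated. The constant depends on the shape but not on $N$ or on the points. The question, posed in "Lectures On Irregularities Of Point Distribution" (http://www.williamchen-mathematics.info/researchfolder/iod00.pdf), is whether for every such $A$ and every $\mathcal P$ some copy $B$ satisfies $|D[\mathcal P;B]|\gg_A\log N$. The Theorem answers yes, for every $A$, and with either prescribed sign.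

For comparison, the source quotes two results of Beck (1988). For every $\mathcal P$ some copy has $|D|\gg_A\max\{(\log N)^{1/2},\xi_N(A)\}$, where $\xi_N(A)$ depends on the boundary curve (roughly: bounded for a convex polygon, a power of $N$ for a disc). Conversely, for every $N\ge 2$ some $\mathcal P$ has $|D|\ll_A\max\{\log N,\xi_N^2(A)\}$ for all copies. For convex polygons $\xi_N(A)$ is bounded, so the second result shows that the order $\log N$ cannot be improved for the class of all $A$.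

**A lattice, by hand.** Take $N=M^2$ points $(i/M,j/M)$ and $A=[0,s]^2$ with $s<1$, $k=\lfloor sM\rfloor\ge1$. A closed square of side $k/M$ with a corner at a lattice point contains $(k+1)^2$ points and has $N|B|=k^2$, so $D=2k+1$. Shrinking that square slightly from all sides leaves $(k-1)^2$ points while $N|B|$ stays as close to $k^2$ as we like, so $D$ comes close to $-(2k-1)$. For this $\mathcal P$ the discrepancy is of order $\sqrt N$ in both signs. The difficulty is that $\mathcal P$ is arbitrary.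

**Bounded $N$, by hand.** A tiny copy containing a point of $\mathcal P$ has $D\ge\frac12$. With $\lambda=\min(1,(2N|A|)^{-1/2})$ the mean over $\mathbf u$ of the number of points in $A(\lambda,\mathbf u)$ is $N\lambda^2|A|\le\frac12$, so some copy is empty, and its discrepancy is $-\min(N|A|,\frac12)\le-\min(2|A|,\frac12)$. Hence the Theorem holds for all $N\le N_A$, for any fixed $N_A$, and from now on **$N$ is as large as we like depending on $A$**.

## 2. The parameter space and the Fourier conventions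

**Constants.** $C,c>0$ may change at each occurrence. They depend only on $A$ and on auxiliary functions fixed once and for all. In particular they never depend on the integers $q,q_0$ of Section 7, unless this is said. At the end $q_0$ will depend only on $A$, so "$N$ large" may also depend on $q_0$.

**The signed measure and the function $D(\lambda,u)$.** Let $\Lambda=\mathbb Z^2$, $\mathbb T=\mathbb R^2/\Lambda$, and
$$\nu=\sum_{y\in\mathcal P}\ \sum_{x\in y+\Lambda}\delta_x-N\,dx ,$$
a $\Lambda$-periodic real measure with $\nu(\mathbb T)=0$. Since $A\subset[0,1)^2$, each $\lambda A+u$ with $0<\lambda\le1$ injects into $\mathbb T$, so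
$$D(\lambda,u):=D[\mathcal P;A(\lambda,u)]=\int_{\mathbb R^2}\mathbf 1_{\lambda A}(z-u)\,d\nu(z). \tag{1}$$
Replacing $A$ by $A-a$ only re-parametrizes $u$ (by $u\mapsto u+\lambda a$), and an orthogonal change of coordinates replaces $\Lambda$ by another lattice of covolume $1$. So we may use any orthonormal coordinates and any origin.

**Fourier series.** Frequencies of $\Lambda$-periodic functions lie in $2\pi\Lambda^*$, with $\Lambda^*$ the dual lattice. On $\mathbb R^2$, $\hat T(\xi)=\int T(x)e^{-i\xi\cdot x}dx$ and $\check a$ denotes the inverse transform of $a$. For a periodic function or measure $\omega$, $\hat\omega(\xi)=\int_{\mathbb T}e^{-i\xi\cdot z}d\omega(z)$, and $\|\cdot\|_1$ is the norm of $L^1(\mathbb T)$. Convolution of $\omega$ with an integrable kernel $\check a$ multiplies the coefficients by $a(\xi)$ and multiplies sup bounds and $L^1(\mathbb T)$ bounds by at most $\|\check a\|_{L^1(\mathbb R^2)}$. A periodic function with spectrum in a compact set is a trigonometric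 polynomial.

**Fact F.** If $a\in C^3_c(\mathbb R^2)$ is supported in a fixed ball and its $C^3$ norm is at most $1$, then $\|\check a\|_{L^1}\le C$. The same holds for $a(M\xi+\xi_0)$ with any invertible $M$.

Integrating by parts three times in the variable dual to the larger of $|x_1|,|x_2|$ gives $|\check a(x)|\le C(1+|x|)^{-3}$, which is integrable on $\mathbb R^2$. The affine change modulates $\check a$ and dilates it in an $L^1$-normalized way. So Fact F may be used in any affine coordinates on frequency space, however eccentric.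

**Three suprema.** Let $\Delta_\pm=\sup_{0<\lambda\le1,u}(\pm D)$ and $\Delta=\sup_{0<\lambda\le1}\|D(\lambda,\cdot)\|_1$. By (1), $\int_{\mathbb T}D(\lambda,u)\,du=\lambda^2|A|\,\nu(\mathbb T)=0$, so $\|D(\lambda,\cdot)\|_1=2\int D^+=2\int D^-$, and
$$\Delta\le2\min(\Delta_+,\Delta_-). \tag{2}$$

**Fixed objects.** Fix an even Schwartz function $\gamma\ge0$ on $\mathbb R$ with $\int\gamma=1$ and $\operatorname{supp}\hat\gamma\subset[-1,1]$; $R_0$ with $\int_{|y|\le R_0}\gamma\ge0.9$; $C_0=16R_0^2+1$; the integer $n$ with $C_0N\le2^n<2C_0N$, so $n\asymp\log N$; and $w\in C_c^\infty((\frac12,1))$ with $w\ge0$, $\int w=1$. Then $w(\lambda)\,d\lambda\,du$ is a probability measure on the parameter space.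

If $\Delta_+\ge n/2$ there is nothing to prove for $B_+$; otherwise $\Delta\le2\Delta_+\le n$ by (2). The same holds for $B_-$. So it suffices to prove: **under the assumption**
$$\Delta\le n \tag{3}$$
one has $\Delta_+\ge cn$ and $\Delta_-\ge cn$.

## 3. Linear tests, Riesz products, and following an extreme point

**Duality.** To bound $\sup D$ from below, integrate $D$ against a test function. Suppose for the moment that we have real functions $f_1,\dots,f_J$ of $(\lambda,u)$, with $|f_j|\le1$, mutually orthogonal for $w\,d\lambda\,du$, and with $\iint wDf_j\,du\,d\lambda\ge c$; suppose also $J\asymp\log N$. The first thing to try is $F_1=\sum_jf_j$. Then $\iint wDF_1\ge cJ$ and $\iint w|F_1|\le(\iint wF_1^2)^{1/2}\le\sqrt J$, so $\sup|D|\ge c\sqrt J$. This yields only $(\log N)^{1/2}$.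

The loss occurs at the $L^1$ norm of $F_1$, and it is real for lacunary sums. Take $f=\sum_{j\le J}\cos(8^jx)$ with means over a period. Then $\|f\|_2^2=J/2$. A relation $\pm8^{j_1}\pm8^{j_2}\pm8^{j_3}\pm8^{j_4}=0$ forces the four terms to cancel in opposite pairs (look at the largest exponent), so there are at most $3(2J)^2$ such relations and $\|f\|_4^4\le\frac1{16}\cdot12J^2=\frac34J^2$. Hölder's inequality gives $\|f\|_1\ge\|f\|_2^3/\|f\|_4^2\ge c\sqrt J$.

**The Riesz product.** Instead test with $F=\prod_j(1+\frac12f_j)$. It is nonnegative, and if the frequencies of the $f_j$ are so lacunary that no product of distinct $f_j$ has a constant term, $F$ has mean $1$. So $w F\,d\lambda\,du$ is a probability measure, and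
$$\Delta_+\ge\iint wDF=\tfrac12\sum_j\iint wDf_j+(\text{products of two or more }f_j),$$
since $\iint wD=0$. The linear term has order $J$ with no square root lost, and $-\frac12$ in place of $\frac12$ treats the other sign. Three things are needed: functions $f_j$ that detect $D$; a proof that $N$ points force many of them to detect something; and a strong bound for the products.

**Which functions detect $D$?** Look at the square $A=[0,s]\times[-s,0]$ and the frequency $\xi=(0,Y)$. For one fixed $\lambda$ the multiplier satisfies $|\hat{\mathbf 1}_{\lambda A}(0,Y)|=\lambda s\,|2\sin(\lambda sY/2)|/Y$, which vanishes when $\lambda sY\in2\pi\mathbb Z$: a single $\lambda$ may see nothing. So average over $\lambda$, testing with $g(u+\lambda v)$ where $g(y)=e^{i\xi\cdot y}$ and $v\in A$ is at our disposal. Put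
$$\mathcal W(s)=\int w(\lambda)\lambda^2e^{i\lambda s}\,d\lambda\ \text{ (a Schwartz function)},\qquad k_v(\xi)=\int_A\mathcal W(\xi\cdot(v-X))\,dX. \tag{4}$$
For a trigonometric polynomial $g=\sum_\xi\hat g(\xi)e^{i\xi\cdot y}$, unfolding the $u$-integral to $\mathbb R^2$ and substituting $u=z-\lambda X$, $du=\lambda^2dX$, gives
$$\iint wD\,g(u+\lambda v)\,du\,d\lambda=\int_{\mathbb T}\int\int_Aw\lambda^2g(z+\lambda(v-X))\,dX\,d\lambda\,d\nu(z)=\sum_\xi\hat g(\xi)\,k_v(\xi)\,\overline{\hat\nu(\xi)}. \tag{5}$$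
For the square, $k_v(0,Y)=s\int_{-s}^0\mathcal W(Y(v_2-y))\,dy$. If $v$ is the centre, this is $\frac sY\int_{-sY/2}^{sY/2}\mathcal W$; since $\int_{\mathbb R}\mathcal W=2\pi\, w(\lambda)\lambda^2|_{\lambda=0}=0$ and $\mathcal W$ decays rapidly, it is smaller than any power of $1/Y$: averaging over $\lambda$ has destroyed everything. If $v$ lies on the top side, it is $\frac sY\int_0^{sY}\mathcal W\approx\frac sY\,i\int w\lambda\,d\lambda$, which has the full size $s/Y$. So the test function should follow an extreme point of $A$ in the direction of its frequencies. Each $f_j$ will be $\operatorname{Re}g_j(u+\lambda v_j)$ with $g_j$ band-limited and $v_j$ extreme for the band.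

## 4. The boundary near one direction, and a doubling direction

All frequencies used will be nearly parallel to one direction, and it matters which.

**Textbook facts.** Let $h(\xi)=\max_{X\in A}\xi\cdot X$ be the support function, $H(\theta)=h(\cos\theta,\sin\theta)$. The surface area measure $S=H+H''$ (in the sense of distributions) is a nonnegative measure on the circle of length $2\pi$. Its total mass is the perimeter, and it does not change when $A$ is translated. For a polygon it is a sum of atoms, one at each outer normal, of mass equal to the side length; for a disc of radius $r$ it is $r\,d\theta$.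

**Lemma 1.** Let $S$ be a nonzero finite Borel measure on the circle, $B(\theta,\delta)$ closed balls. There is $\theta_*$ with $S(B(\theta_*,2\delta))\le2^{42}S(B(\theta_*,\delta))$ for all $0<\delta\le\pi$.

For the disc every direction works. For a square only the four normals do: at any other $\theta$ the right side vanishes for small $\delta$ while the left side becomes positive first.

**Proof.** The purpose is to build $\theta_*$ as a limit of centres of balls that are not too concentrated near their rims. Put $\delta_g=8\pi\,64^{-g}$, $g\ge0$. We construct $\theta_g$ with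
$$(P_g):\qquad S(B(\theta_g,\delta_g))\le2^{10}S(B(\theta_g,\delta_g/8)).$$
$(P_0)$ holds with any $\theta_0$, since both balls are the whole circle. Given $\theta_g$, let $s_g=S(B(\theta_g,\delta_g))>0$ and $\delta'=\delta_{g+1}=\delta_g/64$. The interval $B(\theta_g,\delta_g/8)$ has length $\delta_g/4$, so $64$ intervals $B(\cdot,\delta'/8)$, of length $\delta_g/256$ and centred in it, cover it. One of them, centred at $\theta^0$, has mass at least $2^{-6}2^{-10}s_g=2^{-16}s_g$. If $\theta^i$ fails, meaning $S(B(\theta^i,\delta'))>2^{10}S(B(\theta^i,\delta'/8))$, cover $B(\theta^i,\delta')$ by $8$ intervals $B(\cdot,\delta'/8)$; one, centred at some $\theta^{i+1}$ with $|\theta^{i+1}-\theta^i|\le\delta'$, has mass greater than $2^7S(B(\theta^i,\delta'/8))$. Three successive failures would give $B(\theta^3,\delta'/8)$ of mass greater than $2^{21-16}s_g>s_g$ inside $B(\theta_g,\delta_g)$ (as $\frac18+\frac3{64}+\frac1{512}<1$), which is impossible. So some $\theta_{g+1}:=\theta^i$ with $i\le2$ satisfies $(P_{g+1})$,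 and
$$|\theta_{g+1}-\theta_g|\le\tfrac{\delta_g}8+\tfrac{2\delta_g}{64}=\tfrac{10}{64}\delta_g,\qquad s_{g+1}\ge2^{-16}s_g .$$

Let $\theta_*=\lim\theta_g$. Summing, $|\theta_*-\theta_g|\le\frac{10}{63}\delta_g$. Hence $B(\theta_*,\delta_g/2)\subset B(\theta_g,\delta_g)$ and $B(\theta_*,\delta_g)\supset B(\theta_g,\delta_g/8)$, so $S(B(\theta_*,\delta_g/2))\le s_g$ and $S(B(\theta_*,\delta_g))\ge2^{-10}s_g$. Given $0<\delta\le\pi$, let $g$ be maximal with $\delta_g\ge4\delta$ (it exists since $\delta_0=8\pi$). Then $\delta_{g+2}<\delta$ and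
$$S(B(\theta_*,2\delta))\le s_g\le2^{32}s_{g+2}\le2^{42}S(B(\theta_*,\delta_{g+2}))\le2^{42}S(B(\theta_*,\delta)).\qquad\square$$

**Coordinates.** Apply Lemma 1 to the surface area measure of $A$. Choose orthonormal coordinates with $e_2=(\cos\theta_*,\sin\theta_*)$ and the origin at a point of $A$ maximizing $e_2\cdot X$. Thus $0\in A\subset\{x_2\le0\}$. Let $R$ be the diameter of $A$, and let $A$ contain the disc $B(o,\rho)$. Write
$$A=\{x_-\le x\le x_+,\ g_-(x)\le y\le g_+(x)\},\qquad\varphi=-g_+ .$$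
Then $\varphi\ge0=\varphi(0)$, and $\varphi,g_-$ are convex and (as $A$ is closed) continuous on $[x_-,x_+]$. Let
$$p(t)=h(t,1)=\max_x(xt-\varphi(x)),\qquad\mu=p''\ \text{(a measure)},\qquad\mu([t_1,t_2))=p'(t_2^-)-p'(t_1^-).$$
The closed convex function $\varphi$ and $p$ are conjugate:
$$t\in\partial\varphi(x)\iff x\in\partial p(t)=[p'(t^-),p'(t^+)]\iff p(t)=xt-\varphi(x).$$
In words: $x\in\partial p(t)$ means that $(x,-\varphi(x))$ is a point of $A$ extreme for the direction $(t,1)$. So $\mu$ records how fast the extreme point moves along the top curve as the slope of the direction grows.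

With $t=\tan\vartheta$, $\vartheta$ the angle from $e_2$, we have $p=\sec\vartheta\,H$, hence $p'(t)=\cos^2\vartheta\,\frac{d}{d\vartheta}(\sec\vartheta\,H)=\sin\vartheta\,H+\cos\vartheta\,H'$ and $d\mu=\cos\vartheta\,dS$. Put $\mathcal M(t)=\mu([-t,t])$. Since $\arctan2t\le2\arctan t$ and $\cos(\arctan t)\ge2/\sqrt5$ for $t\le\frac12$, Lemma 1 gives, with $C_d=2^{43}$,
$$\mathcal M(2t)\le C_d\,\mathcal M(t)\ \ (0<t\le\tfrac12),\qquad\mathcal M(t)\ge c\,t^{43}\ \ (0<t\le1). \tag{6}$$
For the second bound: $\mathcal M(1)>0$ by Lemma 1 (applied at $\pi/2$ and $\pi/4$), and iterating the first bound from $t$ up to $2^kt\in(\frac12,1]$ gives $\mathcal M(t)\ge C_d^{-k-1}\mathcal M(1)$ with $C_d^{-k}=(2^k)^{-43}\ge t^{43}$. Both properties in (6) are unchanged by $x_1\mapsto-x_1$.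

One consequence is used several times. The interval
$$[p'((-t)^-),p'(t^+)]\subset[x_-,x_+]\ \text{ has length }\mathcal M(t),\text{ and at interior points }x\text{ every }\sigma\in\partial\varphi(x)\text{ has }|\sigma|\le t. \tag{7}$$
Indeed, $\sigma<-t$ would give $x\le p'(\sigma^+)\le p'((-t)^-)$, and $\sigma>t$ is excluded in the same way.

**Examples.** For a square of side $s$ with a horizontal top side, $\mathcal M(t)=s$ for all $t>0$: the atom of the top side. For a disc of radius $r$, $p(t)=r\sqrt{1+t^2}-r$ and $\mathcal M(t)=2rt/\sqrt{1+t^2}$.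

## 5. Caps, and the size of the multiplier

Let $Y_0$ be a large constant depending on $A$; in particular $Y_0\ge2/\rho$ and $2Y_0\ge1/\mathcal M(1)$. For $\xi=\xi_2(t,1)$ with $\xi_2\ge Y_0$, $|t|\le\frac12$, define on $A$ the depth
$$\tau_\xi(X)=h(\xi)-\xi\cdot X ,$$
which ranges over $[0,\tau_{\max}]$, with $2\rho\xi_2\le\tau_{\max}\le C\xi_2$. Let $\ell_\xi(\tau)$ be the $x_1$-extent of the segment $\{X\in A:\tau_\xi(X)=\tau\}$. It is concave on $[0,\tau_{\max}]$ and continuous there (at the endpoints because $A$ is compact), and $dX=\xi_2^{-1}dx_1\,d\tau$. Put $L(\xi)=\ell_\xi(1)$: the width of the cap cut off one wavelength deep. Call $v\in A$ *extreme for $\xi$* if $\xi\cdot v=h(\xi)$.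

**Example.** For the square of side $s$ with horizontal top side and $\xi=Y(t,1)$, $0<t\le\frac14$: near the top right corner $\tau=1$ is the segment joining the points at distance $1/(tY)$ to the left and $1/Y$ below the corner. So $L=1/(tY)$ if $1/(tY)\le s$, and otherwise $L=s$. For a disc of radius $r$ the chord at distance $1/|\xi|$ from the boundary has length $\asymp\sqrt{r/Y}$, so $L\asymp\sqrt{r/Y}$ for every $|t|\le\frac12$.

**Lemma 2.** Write $L=L(\xi)$. (a) $\ell_\xi(\tau)\le2L\max(1,\tau)$, and $\ell_\xi(\tau)\ge\tau L$ for $\tau\le1$. (b) $L\ge c/\xi_2$; and if $v$ is extreme for $\xi$, then $|(X-v)_1|\le C\max(1,\tau_\xi(X))L$ for $X\in A$.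

**Proof.** (a) For $\tau\le1$, concavity and $\ell_\xi(0)\ge0$ give $\ell_\xi(\tau)\ge\tau L$. Concavity between $\tau$ and $\tau_{\max}\ge2$ gives $L\ge\ell_\xi(\tau)\frac{\tau_{\max}-1}{\tau_{\max}-\tau}\ge\frac12\ell_\xi(\tau)$. For $\tau\ge1$, concavity between $0$ and $\tau$ gives $L\ge\ell_\xi(\tau)/\tau$.

(b) Let $T=\tau_\xi(o)$. As $B(o,\rho)\subset A$, $T\in[\rho|\xi|,R|\xi|]$, so $T\ge1$. For $\tau\le T$ the disc of radius $\rho\tau/T$ about $v+\frac\tau T(o-v)$, a point of depth $\tau$, lies in $A$ by convexity. The section through its centre has direction $(1,-t)$, so $\ell_\xi(\tau)\ge2(\rho\tau/T)/\sqrt{1+t^2}\ge\rho\tau/T$. With $\tau=1$ this gives $L\ge\rho/(R|\xi|)\ge c/\xi_2$. The centre has $x_1$-distance at most $R\tau/T\le(R/\rho)\ell_\xi(\tau)$ from $v$, so if $\tau=\tau_\xi(X)\le T$, then $|(X-v)_1|\le(1+R/\rho)\ell_\xi(\tau)$, and (a) applies. If $\tau>T\ge\rho\xi_2$, then $|(X-v)_1|\le R$ while $\tau L\ge\rho\xi_2\cdot c/\xi_2$. $\square$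

**Lemma 3.** If $v$ is extreme for $\xi=\xi_2(t,1)$, $\xi_2\ge Y_0$, $|t|\le\frac12$, then $|k_v(\xi)|\ge c\,L(\xi)/\xi_2$.

**Proof.** Since $\xi\cdot(v-X)=\tau_\xi(X)$, we have $\xi_2k_v(\xi)=\int_0^{\tau_{\max}}\mathcal W\ell\,d\tau$ with $\ell=\ell_\xi$.

**Step 1 (make the profile nondecreasing).** We replace $\ell$ by a concave nondecreasing function at small cost. Let $T_0=\sqrt{\tau_{\max}}\ge2$ and $\kappa_3=\ell(T_0)/(\tau_{\max}-T_0)$. By Lemma 2(a), $\kappa_3\le2LT_0/(T_0^2-T_0)\le4L/T_0$. By concavity the slopes of $\ell$ on $[0,T_0]$ are at least $-\kappa_3$. So $\ell_1=\ell+\kappa_3\tau$ on $[0,T_0]$, extended by a constant, is concave and nondecreasing on $[0,\infty)$, and $\ell_1(T_0)\le2LT_0+4L\le6LT_0$. By the rapid decay of $\mathcal W$,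
$$\Big|\int_0^{\tau_{\max}}\mathcal W\ell-\int_0^\infty\mathcal W\ell_1\Big|\le\kappa_3\int_0^\infty|\mathcal W|\tau\,d\tau+\int_{T_0}^\infty|\mathcal W|(2L\tau+6LT_0)\,d\tau\le\frac{CL}{T_0}.$$

**Step 2 (decompose the profile).** We write $\ell_1$ as a positive combination of functions for which the integral is explicit. Put $b_0=\ell_1(0)\ge0$ and $\varpi=-\ell_1''\ge0$ on $(0,\infty)$. As $\ell_1$ is eventually constant, $\ell_1'(s)=\varpi((s,\infty))$, so
$$\ell_1(\tau)=b_0+\int\min(\tau,T)\,d\varpi(T),\qquad b_0+\int\min(1,T)\,d\varpi(T)=\ell_1(1)\ge L .$$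
Since $\int_s^\infty\mathcal W=i\int w\lambda e^{i\lambda s}d\lambda$,
$$\int_0^\infty\mathcal W(\tau)\min(\tau,T)\,d\tau=\int_0^T\int_s^\infty\mathcal W\,ds=\int w(\lambda)(e^{i\lambda T}-1)\,d\lambda ,$$
and therefore
$$-\int_0^\infty\mathcal W\ell_1=\int\Big(\int w(\lambda)(1-e^{i\lambda T})\,d\lambda\Big)d\varpi(T)-ib_0\int w\lambda\,d\lambda .$$

**Step 3 (no cancellation).** All contributions lie in one half plane after a rotation. Let $a_0=\inf_{T\ge\pi/2}\int w(1-\cos\lambda T)\,d\lambda$, which is positive: the integral is continuous and positive in $T$ and tends to $1$ by the Riemann–Lebesgue lemma. Multiply by $e^{i\vartheta_0}$ with $0<\vartheta_0<\pi/3$, $\tan\vartheta_0\le a_0/2$. The real part of the inner factor becomes $\cos\vartheta_0\int w(1-\cos\lambda T)+\sin\vartheta_0\int w\sin\lambda T$. For $T\le\pi/2$ it is at least $\sin\vartheta_0\,T/\pi$, because $\sin\lambda T\ge\frac2\pi\lambda T\ge T/\pi$. For $T\ge\pi/2$ it is at least $a_0\cos\vartheta_0-\sin\vartheta_0\ge\frac12a_0\cos\vartheta_0\ge a_0/4$.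 The last term contributes $b_0\sin\vartheta_0\int w\lambda$. So $|\int\mathcal W\ell_1|\ge c(b_0+\int\min(1,T)d\varpi)\ge cL$. As $T_0\ge\sqrt{2\rho Y_0}$, the error $CL/T_0$ of Step 1 is absorbed for $Y_0$ large. $\square$

One extreme point must serve a whole box of frequencies. For $\xi_Q=Y(t_Q,1)$ with $|t_Q|\le\frac14$, $Y\ge2Y_0$, put $L_Q=L(\xi_Q)$, let $v_Q$ be extreme for $\xi_Q$, and let
$$Q=\{(1+\sigma_2)\xi_Q+\sigma_1e_1/L_Q:\ |\sigma_1|,|\sigma_2|\le\kappa\}.$$

**Lemma 4.** If $\kappa\le\frac1{10}$ is small enough (depending on $A$), then on $Q$: (i) $0\le h(\xi)-\xi\cdot v_Q\le1$; (ii) $C^{-1}L_Q\le L(\xi)\le CL_Q$; (iii) as a function of $(\sigma_1,\sigma_2)$, $k_{v_Q}$ has all derivatives of order $\le3$ bounded by $CL_Q/Y$, and $|k_{v_Q}|\ge cL_Q/Y$. Here $C,c$ do not depend on $\kappa$.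

**Proof.** On $Q$, $\xi_2=(1+\sigma_2)Y\ge Y_0$, and the slope $t_Q+\sigma_1/((1+\sigma_2)YL_Q)$ differs from $t_Q$ by at most $C\kappa\le\frac14$, by Lemma 2(b). So $L(\xi)$ is defined and Lemma 2 applies. Write $\tau_Q=\tau_{\xi_Q}(X)$. Then
$$\xi\cdot(v_Q-X)=(1+\sigma_2)\tau_Q+\sigma_1(v_Q-X)_1/L_Q ,$$
which by Lemma 2(b) differs from $\tau_Q$ by at most $C\kappa(1+\tau_Q)$. Hence
$$0\le h(\xi)-\xi\cdot v_Q=\max_X\big(-\xi\cdot(v_Q-X)\big)\le\max_X\big(-\tau_Q+C\kappa(1+\tau_Q)\big)\le C\kappa\le1,$$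
which is (i). Adding, $|\tau_\xi(X)-\tau_Q|\le2C\kappa(1+\tau_Q)$. For $\kappa$ small this gives the inclusions $\{\tau_Q\le\frac12\}\subset\{\tau_\xi\le1\}\subset\{\tau_Q\le2\}$ of subsets of $A$. By Lemma 2(a) the first has area at least $Y^{-1}\int_0^{1/2}\tau L_Q\,d\tau=L_Q/(8Y)$, the last has area at most $8L_Q/Y$, and the middle one has area between $L(\xi)/(2\xi_2)$ and $2L(\xi)/\xi_2$. Since $\xi_2\asymp Y$, (ii) follows. For (iii),
$$\partial_{\sigma_1}^{\alpha}\partial_{\sigma_2}^{\beta}k_{v_Q}=\int_A\Big(\frac{(v_Q-X)_1}{L_Q}\Big)^{\alpha}\tau_Q^{\beta}\,\mathcal W^{(\alpha+\beta)}(\xi\cdot(v_Q-X))\,dX .$$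
The first factors are at most $C(1+\tau_Q)^{\alpha+\beta}$, and $1+|\xi\cdot(v_Q-X)|\ge c(1+\tau_Q)$. By the decay of $\mathcal W^{(\alpha+\beta)}$ and Lemma 2(a) the integral is at most $CY^{-1}\int_0^\infty(1+\tau)^{-10}L_Q\,d\tau\le CL_Q/Y$. The lower bound holds at $\sigma=0$ by Lemma 3, and extends to $Q$ by the gradient bound if $\kappa$ is small. $\square$

## 6. Cutting frequency space into cap-adapted pieces

**Construction.** Fix $\kappa$ as in Lemma 4. Let $\bar\kappa=1+\kappa/2$, $Y_l=\bar\kappa^{\,l}$ ($l\in\mathbb Z$), and $\upsilon\in C_c^\infty$ supported in $[\bar\kappa^{-1},\bar\kappa]$ with $\sum_l\upsilon(s/Y_l)=1$ for $s>0$. For each $Y=Y_l\ge2Y_0$ write $L(t)=L(Y(t,1))$ and define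
$$t_0=-\tfrac14,\qquad\delta_i=\frac{\kappa'}{L(t_i)Y},\qquad t_{i+1}=t_i+\delta_i ,$$
with $\kappa'\le\kappa$ small depending on $\kappa,A$. By Lemma 2(b), $\delta_i\le C\kappa'\le\frac1{32}$, and $\delta_i\ge\kappa'/(RY)$. The point $Y(t_{i+1},1)$ lies in the box $Q$ centred at $Y(t_i,1)$ (with $\sigma_1=\kappa'$, $\sigma_2=0$), so by Lemma 4(ii) $\delta_{i+1}\asymp\delta_i$ with constants independent of $\kappa'$. Stop at the first $I$ with $t_I\ge\frac18$; then $t_{I+1}:=t_I+\delta_I<\frac14$. With a smooth nondecreasing $\Theta_0$, equal to $0$ on $(-\infty,0]$ and to $1$ on $[1,\infty)$, let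
$$\psi_i(t)=\Theta_0\Big(\frac{t-t_i}{\delta_i}\Big)-\Theta_0\Big(\frac{t-t_{i+1}}{\delta_{i+1}}\Big),\qquad0\le i<I .$$
Then $\operatorname{supp}\psi_i\subset[t_i,t_{i+2}]$, and by telescoping $\sum_i\psi_i=1$ on $[t_1,t_I]\supset[-\frac18,\frac18]$. Put
$$\chi_{l,i}(\xi)=\upsilon(\xi_2/Y)\,\psi_i(\xi_1/\xi_2),\quad\nu_{l,i}=\nu*\check\chi_{l,i},\quad\alpha_{l,i}=\frac Y{L(t_i)}=\frac{Y^2\delta_i}{\kappa'},\quad\mathcal D_{l,i}=\frac{\|\nu_{l,i}\|_1}{\alpha_{l,i}} .$$
In the coordinates $\sigma$ of the box $Q$ centred at $Y(t_i,1)$, with $t=\xi_1/\xi_2$,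
$$\frac{\xi_2}Y=1+\sigma_2,\qquad\frac{t-t_i}{\delta_i}=\frac{\sigma_1}{(1+\sigma_2)\kappa'},\qquad\frac{t-t_{i+1}}{\delta_{i+1}}=\Big(\frac{t-t_i}{\delta_i}-1\Big)\frac{\delta_i}{\delta_{i+1}} .$$
So on $\operatorname{supp}\chi_{l,i}$ we have $|\sigma_2|\le\kappa/2$ and $0\le\sigma_1\le C\kappa'<\kappa$ for $\kappa'$ small. Thus $\operatorname{supp}\chi_{l,i}\subset Q$, and $\chi_{l,i}$ has bounded derivatives in $\sigma$. From here on $\kappa'$ is fixed (one further smallness condition appears after Lemma 6).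

**Lemma 5.** For each piece there is a trigonometric polynomial $g$, $|g|\le1$, with spectrum in $\operatorname{supp}\chi_{l,i}$, such that with $v=v_Q$ and $f=\operatorname{Re}g$
$$\iint wD\,f(u+\lambda v)\,du\,d\lambda=\kappa_1\mathcal D_{l,i},\qquad\kappa_1=\kappa_1(A)>0.$$
Consequently $\mathcal D_{l,i}\le\kappa_1^{-1}\Delta$.

**Proof.** We invert the multiplier of (5) on the piece. Let $\mathsf b=\nu_{l,i}/|\nu_{l,i}|$ ($0$ where $\nu_{l,i}=0$) and
$$\hat g(\xi)=\kappa_1\frac{\chi_{l,i}(\xi)}{\alpha_{l,i}k_{v_Q}(\xi)}\,\hat{\mathsf b}(\xi).$$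
By Lemma 4(iii), $\alpha_{l,i}k_{v_Q}$ is bounded with its derivatives of order $\le3$, and bounded below in modulus, on $Q$. So Fact F in the coordinates $\sigma$ gives $|g|\le1$ for a suitable $\kappa_1$. By (5) the integral with $g$ in place of $f$ is
$$\frac{\kappa_1}{\alpha_{l,i}}\sum_\xi\chi_{l,i}\overline{\hat\nu}\,\hat{\mathsf b}=\frac{\kappa_1}{\alpha_{l,i}}\int_{\mathbb T}\overline{\nu_{l,i}}\,\mathsf b=\kappa_1\mathcal D_{l,i}.$$
This is real and $wD$ is real, so the integral with $f$ has the same value. Finally $|\iint wDf|\le\int w\|D(\lambda,\cdot)\|_1d\lambda\le\Delta$. $\square$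

**The threshold slope.** The weights $\alpha_{l,i}$ must not add up to too much, so we need lower bounds for $L$. For $Y\ge1/\mathcal M(1)$ let
$$t_Y=\inf\{t\in(0,1]:\ tY\mathcal M(t)\ge1\}>0 .$$
By right-continuity of $\mathcal M$, $t_YY\mathcal M(t_Y)\ge1$. For $t<t_Y$ we have $ct^{44}Y\le tY\mathcal M(t)<1$ by (6), so
$$t_Y\le CY^{-\varepsilon},\qquad\varepsilon=\tfrac1{44}. \tag{8}$$
For the square, $t_Y=1/(sY)$; for the disc, $t_Y\asymp(rY)^{-1/2}$.

**Lemma 6.** Let $|t|\le\frac14$, $Y\ge2Y_0$. If $t_Y\le|t|$, then $L(t)\ge c/(Y|t|)$. If $|t|<t_Y$, then $L(t)\ge c/(Yt_Y)$.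

For the square, the computation in Section 5 gives equality with $c=1$.

**Proof.** We exhibit points far from an extreme point whose depth is at most $2$. Let $t\ge t_Y$; negative $t$ is symmetric. Let $v$ be the extreme point for $(t,1)$ with abscissa $x_v=p'(t^+)$, and $x=x_v-1/(tY)$. As $\mathcal M(t)\ge1/(tY)$, (7) gives $x\ge p'((-t)^-)$ and $|\varphi'|\le t$ a.e. on $(x,x_v)$. So $(x,-\varphi(x))$ has depth
$$Y(p(t)-tx+\varphi(x))=Y\int_x^{x_v}(t-\varphi')\le Y\cdot2t\cdot\frac1{tY}=2 ,$$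
and Lemma 2(b) gives $1/(tY)\le2CL(t)$. If $|t|<t_Y$, the abscissa of an extreme point lies in $[p'((-t_Y)^-),p'(t_Y^+)]$, of length $\mathcal M(t_Y)\ge1/(t_YY)$. Move by $1/(2t_YY)$ inside this interval, to whichever side has room, along the upper curve. The depth reached is at most $Y\cdot2t_Y/(2t_YY)=1$, and Lemma 2(b) applies. $\square$

**Good and base pieces.** Call a piece *good* if $|t_i|\ge t_Y$, and *base* otherwise.

For base pieces, Lemma 6 gives $\delta_i\le Ct_Y$. The intervals $[t_i,t_{i+1})$ are disjoint, so for given $Y$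
$$\sum_{\text{base}}\delta_i\le Ct_Y,\qquad\sum_{\text{base}}\alpha_{l,i}\le CY^2t_Y . \tag{9}$$

For good pieces, $\delta_i\le C\kappa'|t_i|$, and the $t$-support lies in $[t_i,t_i+C\delta_i]$. So for $\kappa'$ small, $|t|\in[\frac78,\frac98]|t_i|$ with the sign of $t_i$ on the support. Put $k=\lfloor\log_2Y\rfloor$, $j=\lfloor\log_2(Y|t_i|)\rfloor$. On the support $\xi_2\in[2^{k-1},2^{k+2}]$ and $|\xi_1|\in[2^{j-1},2^{j+2}]$. Here $Y|t_i|\ge Yt_Y\ge1/\mathcal M(1)$, so $j\ge-C$. For given $(j,k)$ there are $O(1)$ values of $Y$, and for each of them $\sum\delta_i\le C2^j/Y$ by disjointness. So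
$$\sum_{\text{good},\,(j,k)}\alpha_{l,i}\le C2^{j+k} . \tag{10}$$
Let $\mathcal D^*_{jk}$ be the maximum of $\mathcal D_{l,i}$ over the good pieces with the given $(j,k)$, and $0$ if there are none.

**What goes wrong in a corner direction.** Suppose we had chosen $e_2$ in the interior of the normal cone of a corner, so that $\mathcal M(t)=0$ for $t<c$. Then caps near $e_2$ have width $L\asymp1/Y$, and a piece there has weight $\alpha\asymp Y^2$. With only the bound $\mathcal D\le\kappa_1^{-1}\Delta$ this allows a contribution $\Delta Y^2$, and $Y$ will run up to $2^{n/2}$ and beyond, where $Y^2$ exceeds $N$. In the direction chosen above, base pieces have total weight $CY^{2-\varepsilon}$. This saving of $Y^{-\varepsilon}$ is the first use of (6).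

## 7. $N$ points force large pieces: choosing one hyperbolic layer

Let $\omega=\varepsilon/16$ and $\mathcal R=\mathbb Z\cap[\frac n2-2\omega n,\frac n2-\omega n]$, so $|\mathcal R|\ge\omega n/2$. For $r\in\mathcal R$ let
$$\mathcal K_r(y)=2^n\gamma(2^ry_1)\gamma(2^{n-r}y_2),\qquad\int\mathcal K_r=1,\qquad\operatorname{supp}\hat{\mathcal K}_r\subset\{|\xi_1|\le2^r,\ |\xi_2|\le2^{n-r}\}.$$

**Step 1 ($\nu*\mathcal K_r$ is large).** This is where the number of points enters. We claim $\|\nu*\mathcal K_r\|_1\ge N/2$. Let $E\subset\mathbb T$ be the union of the images of the boxes $y+\{|y_1|\le R_02^{-r},|y_2|\le R_02^{r-n}\}$, $y\in\mathcal P$. Then $|E|\le4R_0^22^{-n}N\le\frac14$, while each point contributes at least $0.9^2=0.81$ to the integral over $E$ of the nonnegative part. So $\int_E\nu*\mathcal K_r\ge0.81N-\frac N4\ge\frac N2$.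

**Step 2 (the low frequencies are small).** We show that frequencies of size $\lesssim2^r$ cannot account for $N/2$. Let $\phi_0\in C_c^\infty(\mathbb R)$ be even, $0\le\phi_0\le1$, equal to $1$ on $[-1,1]$, supported in $[-2,2]$, and $\Psi(\xi)=\phi_0(\xi_12^{-r-1})\phi_0(\xi_22^{-r-3})$. Let $\lambda_0=\epsilon_A2^{-r}$ and $V(x)=\mathbf 1_{\lambda_0A}(-x)/(\lambda_0^2|A|)$. By (1), $\nu*V=D(\lambda_0,\cdot)/(\lambda_0^2|A|)$, so $\|\nu*V\|_1\le C2^{2r}\Delta$. Here $\hat V(\xi)=|A|^{-1}\int_Ae^{i\lambda_0\xi\cdot X}dX$. For $\epsilon_A$ small, $|\hat V-1|\le\frac12$ on $\operatorname{supp}\Psi$, and $\Psi/\hat V$ has bounded derivatives in the variable $2^{-r}\xi$. By Fact F,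
$$\|\nu*\check\Psi*\mathcal K_r\|_1=\|(\nu*V)*(\Psi/\hat V)\check{\ }*\mathcal K_r\|_1\le C2^{2r}\Delta .$$

**Step 3 (the rest is a sum of pieces).** We express the remaining frequencies through the $\nu_{l,i}$. On $\operatorname{supp}\hat{\mathcal K}_r(1-\Psi)$ we have $|\xi_1|\le2^r$ and $2^{r+3}\le|\xi_2|\le2^{n-r}$, so $|\xi_1/\xi_2|\le\frac18$. For $\xi_2>0$ only $Y_l\ge\xi_2/\bar\kappa\ge2Y_0$ matter ($N$ large), and $\sum\chi_{l,i}=1$ there. As $\hat{\mathcal K}_r(1-\Psi)$ is real and even and $\nu$ is real, the parts with $\xi_2>0$ and $\xi_2<0$ are complex conjugates, and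
$$\nu*\mathcal K_r*(\delta-\check\Psi)=2\operatorname{Re}\sum\nu_{l,i}*\mathcal K_r*(\delta-\check\Psi),$$
summed over the pieces meeting this set. These have $Y\le2^{n-r+1}$ and, if good, $j\le r+1$, $k\le n-r+1$. The kernel $\mathcal K_r*(\delta-\check\Psi)$ has $L^1$ norm at most $C$. Using $\|\nu_{l,i}\|_1=\alpha_{l,i}\mathcal D_{l,i}$, Lemma 5 for base pieces, (9) and (10),
$$\tfrac N2\le C\Delta2^{2r}+C\Delta\sum_{2Y_0\le Y_l\le2^{n-r+1}}Y_l^2t_{Y_l}+C\sum_{j\le r+1,\ k\le n-r+1}2^{j+k}\mathcal D^*_{jk}.$$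
By (3), (8), $r\le\frac n2-\omega n$ and $n-r\le\frac n2+2\omega n$, the first two terms are at most
$$Cn2^{(1-2\omega)n}+Cn2^{(\frac12+2\omega)(2-\varepsilon)n}\le Cn2^{(1-2\omega)n}+Cn2^{(1-\varepsilon/4)n}\le\tfrac N4$$
for $N$ large, since $(\frac12+2\omega)(2-\varepsilon)\le1-\frac\varepsilon2+4\omega=1-\frac\varepsilon4$. So for each $r\in\mathcal R$
$$\sum_{j\le r+1,\ k\le n-r+1}2^{j+k-n}\mathcal D^*_{jk}\ge c_3 . \tag{11}$$

**Step 4 (one layer $j+k=n-m$).** Summing (11) over $r$, we find a single hyperbola carrying enough. Write $m=n-j-k$. A pair $(j,k)$ *occurs* only for $j-1\le r\le n+1-k$, that is, for at most $m+3$ values of $r$, and then $m\ge-2$. Let $S_m$ be the sum of $\mathcal D^*_{jk}$ over the occurring pairs with $j+k=n-m$. Then $\sum_{m\ge-2}(m+3)2^{-m}S_m\ge c_3|\mathcal R|$. As $\sum_{m\ge-2}(m+3)2^{-m/2}<\infty$, there is $m\ge-2$ with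
$$S_m\ge c_4\,2^{m/2}|\mathcal R| . \tag{12}$$
Fix it. The occurring $j$ lie in $[\min\mathcal R-1-m,\max\mathcal R+1]$, so there are at most $|\mathcal R|+m+3$ of them. As $\mathcal D^*\le\kappa_1^{-1}n$, $m\le n+C$ (because $j\ge-C$, $k\ge0$) and $|\mathcal R|\ge\omega n/2$, (12) gives $2^{m/2}\le Cn$. So $m\le2\log_2n+C$; in particular $m+3\le|\mathcal R|$ for $N$ large. Put
$$n'=n-m,\qquad k_j=n'-j .$$
For the occurring $j$ and $N$ large, $j>0$ and $k_j-j=n'-2j\ge2\omega n-m-2\ge\omega n$, so all slopes $|\xi_1/\xi_2|$ on these pieces are at most $2^{-\omega n+3}$.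

**Step 5 (one sign, one residue class).** We now thin out to make the indices lacunary. For each occurring $j$ with $\mathcal D^*_{j,k_j}>0$ choose a good piece attaining $\mathcal D^*_{j,k_j}=:\mathcal D_j$. The pieces with one sign of $t$ carry at least half of $S_m$. If that sign is negative we reflect $x_1\mapsto-x_1$, replacing $A,\Lambda,\mathcal P$, the supports, the functions $g$ and the points $v_Q$ by mirror images. The bounds (6), Lemma 5, and the estimates on the supports (including Lemma 4(i)) persist, and only these are used below. So assume $t>0$ on all these pieces. Let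
$$q=2m^++q_0,\qquad m^+=\max(m,0),$$
with $q_0=q_0(A)\ge32$ a large integer to be fixed. Some residue class mod $q$ gives a set $\mathcal J$ of $j$'s with
$$\sum_{j\in\mathcal J}\mathcal D_j\ge\frac{c_4}{2q}2^{m/2}|\mathcal R|,\qquad|\mathcal J|-1\le\frac{|\mathcal R|+m+3}q . \tag{13}$$
For $j\in\mathcal J$ let $Q_j$ be the support of the piece, $t_{j,c}$ its $|t_i|$, and $v_j,g_j,f_j=\operatorname{Re}g_j$ as in Lemma 5. For $\xi=\xi_2(t,1)\in Q_j$,
$$\xi_1\in[2^{j-1},2^{j+2}],\quad\xi_2\in[2^{k_j-1},2^{k_j+2}],\quad t\in[\tfrac78,\tfrac98]t_{j,c},\quad0\le h(\xi)-\xi\cdot v_j\le1 . \tag{14}$$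
As $j$ grows, $\xi_1$ grows, $\xi_2$ falls, and the slope $t\in[2^{2j-n'-3},2^{2j-n'+3}]$ grows: the boxes form a hyperbolic chain.

## 8. The Riesz product on $(\lambda,u)$

Let $\varsigma=\pm\frac12$ and
$$F(\lambda,u)=\prod_{j\in\mathcal J}\big(1+\varsigma f_j(u+\lambda v_j)\big)\ge0 .$$
Grouping products by smallest and largest index (all indices in $\mathcal J$, and $f_i$ evaluated at $u+\lambda v_i$),
$$F=1+\varsigma\sum_jf_j+\varsigma^2\sum_{a<b}f_af_bG_{ab},\qquad G_{ab}=\prod_{a<i<b}(1+\varsigma f_i).$$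
If $\xi_i\in Q_i$ and $b$ is the largest index of a nonempty set of distinct indices, then by (14) $\sum_{i<b}\xi_{i,1}\le2^{b+3-q}<2^{b-1}\le\xi_{b,1}$, so $\sum\pm\xi_i\ne0$. Hence $\int_{\mathbb T}F\,du=1$ for every $\lambda$, and $wF\,d\lambda\,du$ is a probability measure. Also $\iint wD=0$.

**Proposition 7.** There are $C$ and $q_A$ depending only on $A$ such that, if $q_0\ge q_A$ and $N$ is large, then for $a<b$ in $\mathcal J$
$$\Big|\iint wD\,f_af_bG_{ab}\,du\,d\lambda\Big|\le C\,N\,2^{-n'-(b-a)}\,(b-a+1)\,(\tfrac32)^{(b-a)/q}.$$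

**Proof of the Theorem from Proposition 7.** The purpose is to see that the linear term wins. We have $N2^{-n'}\le2^m$. For fixed $a$, summing over $b=a+ql$ gives $\sum_{l\ge1}2^{-ql}(ql+1)(\frac32)^l\le Cq2^{-q}$, and at most $|\mathcal J|-1$ values of $a$ occur. By Lemma 5, (13) and $m+3\le|\mathcal R|$, for $\varsigma=\frac12$,
$$\Delta_+\ge\iint wDF\ge\frac{\kappa_1}2\cdot\frac{c_4}{2q}2^{m/2}|\mathcal R|-C2^m\,q2^{-q}\,\frac{|\mathcal R|+m+3}q\ge\frac{c\,2^{m/2}}{2m^++q_0}|\mathcal R|-C2^{-m^+-q_0}|\mathcal R| ,$$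
since $m-q\le-m^+-q_0$. As $2^{m/2}\ge\frac12$ and $(2m^++q_0)2^{-m^+}\le2+q_0$, the ratio of the second term to the first is at most $C(2+q_0)2^{-q_0}$, with $C$ independent of $q_0$. For $q_0$ large depending only on $A$ it is at most $\frac12$, and then $\Delta_+\ge c'|\mathcal R|\ge c''n$; here $c',c''$ depend on $A$ and $q_0(A)$, because $2^{m/2}/(2m^++q_0)$ is bounded below for $m\ge-2$. With $\varsigma=-\frac12$ the linear term changes sign and $\varsigma^2$ does not, so $\iint wDF\le-c''n$ and $\Delta_-\ge c''n$. By the reduction at the end of Section 2, this proves the Theorem, given Proposition 7. $\square$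

The trivial bound for one interaction term is $\Delta\cdot(\frac32)^{(b-a)/q}$, which is useless. The rest of the lecture proves the Proposition.

## 9. Reduction of Proposition 7 to a boundary integral, and two oscillation lemmas

Fix $a<b$ in $\mathcal J$. Put $K=b-a+1$ and $\Gamma=(\frac32)^{(b-a)/q}\ge\sup|G_{ab}|$.

**Step 1 (expand).** We list the frequencies. Since $f=\frac12(g+\bar g)$ and $G=G_{ab}$ is real, $f_af_bG=\frac12\operatorname{Re}H^++\frac12\operatorname{Re}H^-$, with $H^+_\lambda(u)=g_ag_bG$ and $H^-_\lambda(u)=g_a\bar g_bG$. Writing $H$ for either of them,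
$$H_\lambda(u)=\sum_{\mathfrak c}h_{\mathfrak c}\,e^{i\zeta\cdot u}e^{i\lambda\Omega},\qquad\zeta=\xi_a\pm\xi_b+\sum_{a<i<b}\varepsilon_i\xi_i,\qquad\Omega=\xi_a\cdot v_a\pm\xi_b\cdot v_b+\sum_{a<i<b}\varepsilon_i\,\xi_i\cdot v_i ,$$
a finite sum over combinations $\mathfrak c$ with $\xi_i\in Q_i$, $\varepsilon_i\in\{0,1,-1\}$. We have $|H_\lambda|\le\Gamma$ for all $\lambda\in\mathbb R$, not only for $\lambda\in[\frac12,1]$. Convolution in $u$ multiplies $h_{\mathfrak c}$ by a function of $\zeta$. By (14), and since $\sum_{i>a}\xi_{i,2}\le2^{k_a+3-q}$ and $\sum_{i<b}\xi_{i,1}\le2^{b+3-q}$,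
$$\zeta_2\in[2^{k_a-2},2^{k_a+3}],\qquad\pm\zeta_1\in[2^{b-2},2^{b+3}] . \tag{15}$$

**Step 2 (what must be shown).** We move the problem from $\nu$ to a sup bound. Put $\Phi(z)=\int w\int\mathbf 1_{\lambda A}(z-u)H_\lambda(u)\,du\,d\lambda$. Unfolding, $\iint wDH=\int_{\mathbb T}\Phi\,d\nu=\sum_{y\in\mathcal P}\Phi(y)$, since $\int_{\mathbb T}\Phi=0$ (all $\zeta\ne0$). As $k_a+b=n'+(b-a)$, it suffices to show
$$\sup|\Phi|\le C\,\Gamma\,2^{-k_a-b}K . \tag{16}$$

**Step 3 (gain $2^{-k_a}$ by integrating vertically).** Let $P_\lambda$ be obtained from $H_\lambda$ by multiplying coefficients by $1/(i\zeta_2)$. By (15) and Fact F (with a smooth cutoff in $(2^{-b}\zeta_1,2^{-k_a}\zeta_2)$) this is convolution with a kernel of norm $\le C2^{-k_a}$. So $\partial_2P_\lambda=H_\lambda$ and $|P_\lambda|\le C\Gamma2^{-k_a}$ for all $\lambda\in\mathbb R$. Since $\Phi(z)=\int w\lambda^2\int_AH_\lambda(z-\lambda X)\,dX\,d\lambda$, integration in $X_2$ gives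
$$\Phi(z)=-\int w(\lambda)\lambda\int_{x_-}^{x_+}\big[P_\lambda(z-\lambda(x,g_+(x)))-P_\lambda(z-\lambda(x,g_-(x)))\big]\,dx\,d\lambda . \tag{17}$$
It remains to gain $2^{-b}K$ from the integrals over $\lambda$ and over the two boundary curves. Two mechanisms are available.

**Lemma 8 (oscillation in $\lambda$).** Let $\tilde w\in C_c^\infty(\mathbb R)$ and let $g(\lambda)=\sum c_\iota e^{i\lambda\Theta_\iota}$ be a finite sum with $|g|\le B_1$ on $\mathbb R$ and all $|\Theta_\iota|\ge s\ge0$. Then $|\int\tilde wg|\le C_{\tilde w}B_1(1+s)^{-2}$.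

**Proof.** For $s\le1$ this is trivial. Let $s>1$. Take an even Schwartz $\mathsf k$ with $\hat{\mathsf k}=1$ on $[-\frac12,\frac12]$, $\operatorname{supp}\hat{\mathsf k}\subset(-1,1)$, and $\mathsf k_s=s\,\mathsf k(s\,\cdot)$. The Fourier transform of $\tilde w*\mathsf k_s$ vanishes at all $-\Theta_\iota$, so $\int(\tilde w*\mathsf k_s)g=0$. As $\int\mathsf k=1$ and $\mathsf k$ is even, the first-order Taylor term drops out and $\|\tilde w-\tilde w*\mathsf k_s\|_1\le\frac12\|\tilde w''\|_1\int|\mathsf k_s(y)|y^2dy\le Cs^{-2}$. So $|\int\tilde wg|\le CB_1s^{-2}$. $\square$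

Only the size of the whole sum $g$ enters, not $\sum|c_\iota|$; this is why bounds for all real $\lambda$ were recorded.

**Lemma 9 (oscillation along a convex curve).** Let $J$ be a compact interval, $\vartheta$ convex or concave and continuous on $J$, $X(x)=(x,\vartheta(x))$, and let $\sigma=-\vartheta'$ take values (a.e.) in an interval $\Sigma$. Let $P$ be a trigonometric polynomial with spectrum in $\{\chi_*=1\}$, where $\chi_*$ is a smooth function of $y=(2^{-b}\zeta_1,2^{-k_a}\zeta_2)$ with bounded derivatives and support in a fixed compact set, and assume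
$$|\zeta_1-\sigma\zeta_2|\ge c_6(2^b+|\sigma|2^{k_a})\qquad(\zeta\in\operatorname{supp}\chi_*,\ \sigma\in\Sigma). \tag{18}$$
Then for $\lambda\in[\frac12,1]$, $\big|\int_JP(z-\lambda X(x))\,dx\big|\le C2^{-b}\sup|P|$.

**Proof.** We integrate by parts along a polygon. Let $\vartheta_M$ be the piecewise linear interpolation of $\vartheta$ at $M+1$ equally spaced nodes $x_0<\dots<x_M$ of $J$. It is convex resp. concave and converges uniformly to $\vartheta$. Its slopes are difference quotients of $\vartheta$, that is, averages of $\vartheta'$ (a convex continuous function on $J$ is the integral of its derivative, also up to the endpoints), so the values $-\vartheta_M'$ lie in the interval $\Sigma$. As $P$ is uniformly continuous, it suffices to prove the bound for $\vartheta_M$ with $C$ independent of $M$. Let $\sigma=\sigma_i$ on the edge over $[x_{i-1},x_i]$; the sequence $(\sigma_i)$ is monotone.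

For $\sigma\in\Sigma$ let $U_\sigma$ be the convolution operator with multiplier $\chi_*/(i(\zeta_1-\sigma\zeta_2))$, and $\varrho_\sigma=2^b+|\sigma|2^{k_a}$. Then $\zeta_1-\sigma\zeta_2=\varrho_\sigma\mathsf l(y)$, where $\mathsf l$ is linear with coefficients in $[-1,1]$ and $|\mathsf l|\ge c_6$ on the support. By Fact F the kernel of $U_\sigma$ has norm $\le C/\varrho_\sigma\le C2^{-b}$, and that of $\partial_\sigma U_\sigma$, with multiplier $2^{k_a}y_2\chi_*/(i\varrho_\sigma^2\mathsf l^2)$, has norm $\le C2^{k_a}/\varrho_\sigma^2$, whose integral over $\sigma\in\mathbb R$ is $\le C2^{-b}$. On the $i$-th edge $X'=(1,-\sigma_i)$, so $\frac d{dx}(U_{\sigma_i}P)(z-\lambda X(x))=-\lambda P(z-\lambda X(x))$. With $z_i=z-\lambda X(x_i)$,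
$$-\lambda\int_JP(z-\lambda X)\,dx=\sum_{i=1}^M\big[U_{\sigma_i}P(z_i)-U_{\sigma_i}P(z_{i-1})\big]=U_{\sigma_M}P(z_M)-U_{\sigma_1}P(z_0)+\sum_{i=1}^{M-1}(U_{\sigma_i}-U_{\sigma_{i+1}})P(z_i).$$
The two boundary terms are $\le C2^{-b}\sup|P|$. By monotonicity of $(\sigma_i)$ the last sum is at most $\sup|P|\int_\Sigma C2^{k_a}\varrho_\sigma^{-2}\,d\sigma\le C2^{-b}\sup|P|$. $\square$

On the top curve $\vartheta=g_+=-\varphi$ and $\sigma=\varphi'$; on the bottom curve $\vartheta=g_-$ and $\sigma=-g_-'$. Both are monotone in $x$, so sets $\{x:\sigma(x)\in\text{interval}\}$ are intervals up to null sets. We restrict to the almost all $x\in(x_-,x_+)$ at which $\varphi$ and $g_-$ are differentiable; then $\partial\varphi(x)=\{\varphi'(x)\}$.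

**Step 4 (the phases in $\lambda$).** To use Lemma 8 we must know the frequencies in $\lambda$. For fixed $X\in A$, $\lambda\mapsto P_\lambda(z-\lambda X)$ has frequencies $\Theta=\Omega-\zeta\cdot X$, that is,
$$\Theta=T_a\pm T_b+\sum_{a<i<b}\varepsilon_iT_i,\qquad T_i=\xi_i\cdot(v_i-X)=\tau_i-\eta_i,\qquad\tau_i=h(\xi_i)-\xi_i\cdot X\ge0,\quad0\le\eta_i\le1 \tag{19}$$
by (14). So $\tau_i$ is the depth of $X$ for $\xi_i$. At most $K$ indices are involved, so the $\eta_i$ change $\Theta$ by at most $K$ in total. For $X=(x,-\varphi(x)-\mathsf h)$ with $\mathsf h\ge0$, and $t_i=\xi_{i,1}/\xi_{i,2}$,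
$$\tau_i=\xi_{i,2}(\beta_x(t_i)+\mathsf h),\qquad\beta_x(t)=p(t)-xt+\varphi(x)\ge0 , \tag{20}$$
and $\beta_x$ is convex in $t$ and vanishes at every $\sigma\in\partial\varphi(x)$.

**Lemma 10 (middle indices are negligible).** For $a<i<b$ and every $X\in A$ over such an $x$,
$$\tau_i\le8\cdot2^{-(i-a)}\tau_a+8\cdot2^{-(b-i)}\tau_b,\qquad\sum_{a<i<b}\tau_i\le2^{5-q}(\tau_a+\tau_b). \tag{21}$$

**Proof.** By (14) and the spacing $q$ of the indices, $t_a<t_i<t_b$, $\xi_{i,2}/\xi_{a,2}\le8\cdot2^{-(i-a)}$ and $\xi_{i,1}/\xi_{b,1}\le8\cdot2^{-(b-i)}$. The $\mathsf h$-part of $\tau_i$ is bounded by the first term. For the $\beta_x$-part let $\sigma=\varphi'(x)$, the zero of $\beta_x$. If $\sigma\ge t_i$, then $\beta_x$ decreases up to $\sigma$, so $\beta_x(t_i)\le\beta_x(t_a)$. If $0\le\sigma<t_i$, convexity gives $\beta_x(t_i)\le\frac{t_i-\sigma}{t_b-\sigma}\beta_x(t_b)\le\frac{t_i}{t_b}\beta_x(t_b)$. If $\sigma<0$, convexity on $[0,t_b]$ and monotonicity on $[\sigma,\infty)$ give $\beta_x(t_i)\le\beta_x(0)+\frac{t_i}{t_b}\beta_x(t_b)\le\beta_x(t_a)+\frac{t_i}{t_b}\beta_x(t_b)$.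 Finally $\xi_{i,2}\frac{t_i}{t_b}\beta_x(t_b)=\frac{\xi_{i,1}}{\xi_{b,1}}\,\xi_{b,2}\beta_x(t_b)$. The sums over $i$ are geometric with ratio $2^{-q}$. $\square$

## 10. The sum frequencies $H^+$

**What this section is for.** For $H^+$ we prove (16) by Lemma 8 alone, because $\tau_a$ and $\tau_b$ enter $\Theta$ with the same sign and cannot both be small except near one place on the boundary.

By (21) and $q\ge10$, $\Theta\ge\frac34(\tau_a+\tau_b)-K$, for top and bottom points alike. Let $t_*=t_{b,c}/4$ and $x_\sharp\in\partial p(t_*)$; these depend on the piece $b$ only. By (14), $t_b-t_*\ge t_b/2$ and $t_a\le2^{6-2q}t_b\le t_*/2$.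

If $x\ge x_\sharp$: $\varphi'\ge t_*$ on $(x_\sharp,x)$ and $p(t_a)\ge t_ax_\sharp-\varphi(x_\sharp)$, so $\beta_x(t_a)\ge\int_{x_\sharp}^x(\varphi'-t_a)\ge\frac{t_*}2(x-x_\sharp)$. By (20), and since $t_*\ge c2^{b-k_b}$ and $k_b\le k_a$,
$$\tau_a\ge2^{k_a-1}\tfrac{t_*}2(x-x_\sharp)\ge c2^{k_a-k_b}2^b(x-x_\sharp)\ge c2^b(x-x_\sharp).$$
If $x\le x_\sharp$: $\varphi'\le t_*$ on $(x,x_\sharp)$, so $\beta_x(t_b)\ge\int_x^{x_\sharp}(t_b-\varphi')\ge\frac{t_b}2(x_\sharp-x)$ and $\tau_b\ge\frac12\xi_{b,1}(x_\sharp-x)\ge c2^b(x_\sharp-x)$.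

Hence $\Theta\ge c2^b|x-x_\sharp|-K$ for all combinations. Applying Lemma 8 (with $\tilde w=w\lambda$ and $|P_\lambda|\le C\Gamma2^{-k_a}$) for each $x$ in (17),
$$|\Phi|\le C\Gamma2^{-k_a}\int\big(1+(c2^b|x-x_\sharp|-K)_+\big)^{-2}dx\le C\Gamma2^{-k_a-b}K ,$$
which is (16) for $H^+$.

## 11. The difference frequencies $H^-$ and the role of doubling

Here $\zeta_1<0<\zeta_2$, and $\Theta=T_a-T_b+\dots$ could cancel. Let
$$s_0=2^{b-k_a}\le2^{b-k_b}\le2^{-\omega n},\qquad s=\zeta_1/\zeta_2,\qquad|s|\in[2^{-5},2^5]s_0\ \text{ by (15)}.$$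
Away from slopes $\sigma\approx s$ the curve is transversal to the wave and Lemma 9 applies. Where the tangent is perpendicular to $\zeta$, Lemma 9 gives nothing and the phase in $\lambda$ must do the work.

**An arrangement that would be fatal.** Suppose $v_a=v_b=v_i=v$ is a corner of $A$, and an edge of $x_1$-extent $\ell$ leaves $v$ with normal parallel to some $\zeta$ of one combination. Then $\Theta=\zeta\cdot(v-X)=0$ along the whole edge, and $\zeta\cdot X$ is constant there, so this combination contributes exactly $\frac{|h_{\mathfrak c}|}{\zeta_2}\ell\int w\lambda\,d\lambda$ in modulus to the edge integral: the required factor $2^{-b}$ is missing. In terms of $\mu$, there is an atom of mass at least $\ell$ at the slope $s<0$ and no mass in $(s,t_b)$. As $t_b>|s|$ (shown in Step 3 below for slopes of this size), $\mathcal M(|s|)\ge\ell$ while $\mathcal M(|s|/2)=0$, which contradicts (6). So doubling at $e_2$ excludes this arrangement; Step 3 makes the exclusion quantitative.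

**Step 1 (outer slopes, top and bottom).** The purpose is to dispose of all $x$ with $\sigma\ge-2^{-8}s_0$ or $\sigma\le-2^8s_0$. Take $\chi_*$ equal to $1$ on the box (15) and supported in the box enlarged by factors $\sqrt2$, so $|s|\in[2^{-6},2^6]s_0$ on its support. If $\sigma\ge0$, $|\zeta_1-\sigma\zeta_2|=|\zeta_1|+\sigma\zeta_2$. If $-2^{-8}s_0\le\sigma<0$, it equals $\zeta_2(|s|-|\sigma|)\ge c2^b$, while $|\sigma|2^{k_a}\le2^b$. If $\sigma\le-2^8s_0$, it is at least $\zeta_2(|\sigma|-2^6s_0)\ge\frac34\zeta_2|\sigma|$, and $|\sigma|2^{k_a}\ge2^82^b$. In all cases (18) holds, and Lemma 9 gives contributions $\le C\Gamma2^{-k_a-b}$ to (17).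

**Step 2 (bottom curve, $-2^8s_0\le\sigma\le-2^{-8}s_0$).** Here the point is so deep for $\xi_a$ that Lemma 8 suffices. Let $x'$ be the abscissa of $o$. Since $B(o,\rho)\subset A\subset\{x_2\le0\}$, $g_-(x')\le-2\rho$. Convexity gives $g_-(x)\le g_-(x')+|g_-'(x)||x-x'|\le-2\rho+2^8s_0R\le-\rho$ for $N$ large. As $0\in A$, $h(\xi_a)\ge0$ and $|x|\le R$, so for $N$ large
$$\tau_a\ge-\xi_a\cdot X\ge\xi_{a,2}(\rho-t_aR)\ge2^{k_a-2}\rho .$$
Further, $|T_b|+\sum_{a<i<b}|T_i|\le\sum_{i>a}|\xi_i|R\le\sum_{i>a}2^{k_i+3}R\le2^{k_a-q+4}R$. For $q_0$ large (depending on $\rho,R$) and $N$ large, $\Theta\ge2^{k_a-2}\rho-1-2^{k_a-q+4}R\ge2^{k_a}\rho/16$. Lemma 8 gives a contribution $\le C\Gamma2^{-k_a}2^{-2k_a}\le C\Gamma2^{-k_a-b}$, as $b\le k_b\le k_a$.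

**Step 3 (top curve, middle slopes).** This is the critical region $\mathcal I=\{x:\varphi'(x)\in[-2^8s_0,-2^{-8}s_0]\}$. Since $x\in\partial p(\varphi'(x))$,
$$|\mathcal I|\le\mathcal M_0:=\mathcal M(2^8s_0).$$

*Localizing $s$.* We first reduce to combinations whose normal slope is nearly fixed. Let $\kappa_4=\frac1{32(1+C_d)}$. Split $P_\lambda=\sum_\iota P_{\iota,\lambda}$ into $O(1)$ pieces by a smooth partition of unity in the variable $|\zeta_1|/(s_0\zeta_2)\in[2^{-5},2^5]$, so that on the spectrum of $P_\iota$ we have $s_\iota\le|s|\le(1+\frac{\kappa_4}2)s_\iota$, with $s_\iota\asymp s_0$. By Fact F, $|P_{\iota,\lambda}|\le C\Gamma2^{-k_a}$ for all $\lambda\in\mathbb R$.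

*Slopes steeper than $s_\iota$.* On $\mathcal I''=\{x\in\mathcal I:|\varphi'(x)|>(1+\frac{3\kappa_4}4)s_\iota\}$, an interval up to a null set, take $\chi_*$ equal to $1$ on the spectrum of $P_\iota$ and supported in $(1-\frac{\kappa_4}8)s_\iota\le|s|\le(1+\frac{5\kappa_4}8)s_\iota$ and in the enlarged box of Step 1. Then $|\zeta_1-\sigma\zeta_2|=\zeta_2(|\sigma|-|s|)\ge\zeta_2\frac{\kappa_4}8s_\iota\ge c2^b$ and $|\sigma|2^{k_a}\le2^82^b$, so (18) holds and Lemma 9 gives $\le C\Gamma2^{-k_a-b}$.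

*The remaining slopes.* On $\mathcal I'=\mathcal I\setminus\mathcal I''$, for every combination contributing to $P_\iota$,
$$|\sigma|\le(1+\tfrac{3\kappa_4}4)s_\iota\le(1+\kappa_4)|s|,\qquad\sigma=\varphi'(x)<0 . \tag{22}$$
We claim that there
$$-\Theta\ge c\,2^b\mathcal M_0-K . \tag{23}$$

*Set-up for (23).* We express both depths through one function. Put $d(t)=p'(t^-)-x$. It is nondecreasing, it is $\ge0$ for $t>\sigma$ since $x\in\partial p(\sigma)$, and $\beta_x(t)=\int_\sigma^td(t')\,dt'$. Let $t^\circ=2^{q/4}s_0$. As $b-k_b=(b-k_a)+(b-a)$,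
$$t_b\ge2^{b-k_b-3}=2^{(b-a)-3}s_0\ge2^{q-3}s_0,\qquad t_a\le2^{a-k_a+3}=2^{3-(b-a)}s_0 .$$
So for $q_0\ge32$
$$2^8s_0\le t^\circ\le2^{-q/2}t_b,\qquad t_a<t^\circ .$$
Let $d_1=d(-|\sigma|/2)\ge0$ and $d_0=d(t^\circ)\ge d_1$.

*Doubling enters.* We compare $d_0$ with the increment $d_0-d_1$. First, $d_0-d_1=\mu([-\frac{|\sigma|}2,t^\circ))\ge\mathcal M(|\sigma|/2)$, because $t^\circ\ge2^8s_0\ge|\sigma|$. Since $x\ge p'(\sigma^-)$,
$$d_1\le\mu([\sigma,-\tfrac{|\sigma|}2))\le\mathcal M(|\sigma|)\le C_d\mathcal M(|\sigma|/2).$$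
Hence $d_1\le C_d(d_0-d_1)$ and
$$d_0\le(1+C_d)(d_0-d_1). \tag{24}$$

*The two depths.* On the top curve $\mathsf h=0$ in (20). For $\xi_b$, integrating only over $[t^\circ,t_b]$,
$$\tau_b\ge\xi_{b,2}(t_b-t^\circ)d_0\ge(1-2^{-q/2})\,\xi_{b,1}d_0 .$$
For $\xi_a$, using $d\le d_1$ up to $-|\sigma|/2$ and $d\le d_0$ up to $t_a<t^\circ$,
$$\tau_a\le\xi_{a,2}\Big[\frac{|\sigma|}2d_1+\Big(\frac{|\sigma|}2+t_a\Big)d_0\Big].$$
Since $|\zeta_1|\le(1+2^{4-q})\xi_{b,1}$ and $\zeta_2\ge(1-2^{4-q})\xi_{a,2}$, (22) and $\frac{1+y}{1-y}\le1+4y$ for $0\le y\le\frac12$ give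
$$\xi_{a,2}|\sigma|\le(1+\kappa_4)\xi_{a,2}\frac{|\zeta_1|}{\zeta_2}\le E\,\xi_{b,1},\qquad E=(1+\kappa_4)(1+2^{6-q}),$$
and $\xi_{a,2}t_a=\xi_{a,1}\le2^{3-q}\xi_{b,1}$. Therefore, using $d_1\le d_0$,
$$\tau_b-\tau_a\ge\xi_{b,1}\big\{\tfrac12(d_0-d_1)-\epsilon_qd_0\big\},\qquad\epsilon_q=2^{-q/2}+(E-1)+2^{3-q} .$$
By the choice of $\kappa_4$, $\epsilon_q\le\frac1{4(1+C_d)}$ for $q_0$ large, so (24) gives
$$\tau_b-\tau_a\ge\tfrac14\xi_{b,1}(d_0-d_1)\ge0 . \tag{25}$$
Without (24) the main terms $\xi_{b,1}d_0$ and $\frac12\xi_{b,1}(d_0+d_1)$ could agree: if $d_0=d_1$ they cancel, as in the arrangement above.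

*The middle indices.* They must not spoil (25), so we compare $\tau_b-\tau_a$ with $\tau_b$. We have $\tau_a\le2\xi_{b,1}d_0$. If $\tau_b\ge4\xi_{b,1}d_0$, then $\tau_b-\tau_a\ge\frac12\tau_b$. Otherwise, by (24) and (25), $\tau_b<4\xi_{b,1}(1+C_d)(d_0-d_1)\le16(1+C_d)(\tau_b-\tau_a)$. So $\tau_b-\tau_a\ge c_5\tau_b$ with $c_5=\frac1{16(1+C_d)}$. By (21), $\sum\tau_i\le2^{6-q}\tau_b\le\frac12(\tau_b-\tau_a)$ for $q_0$ large. Hence
$$-\Theta=T_b-T_a-\sum\varepsilon_iT_i\ge\tfrac12(\tau_b-\tau_a)-K\ge\tfrac18\xi_{b,1}\mathcal M(|\sigma|/2)-K .$$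
Since $|\sigma|\ge2^{-8}s_0$, we have $2^8s_0\le2^{17}\cdot\frac{|\sigma|}2\le2^{24}s_0\le1$ for $N$ large, and $17$ applications of (6) give $\mathcal M(|\sigma|/2)\ge C_d^{-17}\mathcal M_0$. As $\xi_{b,1}\ge2^{b-1}$, this is (23).

*Contribution of $\mathcal I'$.* By Lemma 8 and (23) it is at most
$$C\Gamma2^{-k_a}\,\mathcal M_0\,\big(1+(c2^b\mathcal M_0-K)_+\big)^{-2}\le C\Gamma2^{-k_a-b}K .$$
Indeed, if $c2^b\mathcal M_0\ge2K$, use $y(1+y)^{-2}\le1$ with $y=\frac c22^b\mathcal M_0$; otherwise $\mathcal M_0\le2c^{-1}2^{-b}K$ already. The size of the critical region and the size of the phase on it are governed by the same quantity $\mathcal M_0$, so no information about $\mathcal M_0$ itself is needed.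

**Step 4 (sum up).** Adding the $O(1)$ contributions of Steps 1–3 gives (16) for $H^-$, and Section 10 gives it for $H^+$. The constants in (16) do not depend on $q$ or $q_0$: $q$ entered only through conditions of the form "$q_0$ large depending on $A$". This proves Proposition 7, and with Section 8 the Theorem. $\blacksquare$
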